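# A 2-group Belyi map over the Fermat quartic, and the fields of moduli of $p$-group Belyi maps

Conventions for the whole talk: $\overline{\mathbb Q}$ is a fixed algebraic closure of $\mathbb Q$, $G_K=\operatorname{Gal}(\overline{\mathbb Q}/K)$, and $\mathbb Q^{ab}\subset\overline{\mathbb Q}$ is the maximal abelian extension of $\mathbb Q$, which contains all roots of unity. In a group, $[a,b]=a^{-1}b^{-1}ab$ and $a^g=g^{-1}ag$.

## 1. Eight functions on the Fermat quartic

Fix $i=\sqrt{-1}$ and numbers $\alpha,\beta\in\overline{\mathbb Q}$ with
$$\alpha^4=-2,\qquad \beta^4=-1 .$$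
Let $L=\overline{\mathbb Q}(w,w')$ be the function field of the Fermat quartic
$$w^4+w'^4=-2 .$$
The polynomial $w'^4+(w^4+2)$ is irreducible over $\overline{\mathbb Q}(w)$ by Eisenstein's criterion at $w-\alpha$, because $w^4+2$ has a simple zero at $w=\alpha$. Put
$$s=1+w^4=-(1+w'^4),\qquad t=s^2,$$
where the two expressions for $s$ agree by the equation of the curve. For $j\in\mathbb Z/4$ put
$$f_j=(w-i^j\alpha)(w-i^j\beta)^4,\qquad f'_j=(w'-i^j\alpha)(w'-i^j\beta)^4 .$$
Let $M$ be the field obtained from $L$ by adjoining all 8th roots of the eight functions $f_j,f_j'$. Let $X$ be the nonsingular projective curve with function field $M$, and let $\phi:X\to\mathbb P^1$ be the morphism given by $t$.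

On the $w$-line there are two "squares", $\{i^j\alpha\}$ and $\{i^j\beta\}$. The substitution $w\mapsto iw$ turns both of them by the same quarter turn. The function $f_j$ ties the corner $i^j\alpha$ of the first square to the corner $i^j\beta$ of the second. A field automorphism that sends $\alpha$ to $-\alpha$ and fixes $\beta$ turns the first square by a half turn and leaves the second in place, so it breaks the tie. The proof turns on this.

The construction serves to decide the following conjecture, stated in "2-Group Belyi Maps" (https://github.com/michaelmusty/thesis).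

**Conjecture.** Every 2-group Belyi map is defined over an abelian extension of $\mathbb Q$. That is, for every 2-group Belyi map $\phi$ there is a number field $K\subseteq\overline{\mathbb Q}$, with $K/\mathbb Q$ Galois and $\operatorname{Gal}(K/\mathbb Q)$ abelian, such that $\phi$ is defined over $K$.

**Theorem 1.** The map $\phi$ above is a 2-group Belyi map, of degree dividing $2^{29}$, and $\phi$ is not defined over any abelian extension of $\mathbb Q$. Hence the conjecture is false.

Sections 2 to 5 explain and prove this. Sections 6 to 9 prove stronger results: the conjecture holds for metabelian groups and first fails at derived length 3; the analogue fails for every prime $p$; and the field generated by all fields of moduli of $p$-group Belyi maps is determined.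

## 2. Belyi maps, fields of definition and Kummer extensions

**Definition (Belyi map).** A Belyi map is a nonconstant morphism $\phi:X\to\mathbb P^1$, where $X$ is a nonsingular projective irreducible curve over $\overline{\mathbb Q}$ and $\phi$ is unramified outside $\{0,1,\infty\}$. It is Galois if $\overline{\mathbb Q}(X)/\overline{\mathbb Q}(t)$ is Galois; its monodromy group is then isomorphic to the Galois group of this extension. A 2-group Belyi map is a Galois Belyi map whose group has order $2^m$ for some $m\ge0$. An isomorphism of Belyi maps is an isomorphism of the source curves over $\overline{\mathbb Q}$ that commutes with the maps to $\mathbb P^1$.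

Example: $t=w^{8}$ is a 2-group Belyi map $\mathbb P^1\to\mathbb P^1$ with group $C_8$, ramified only over $0$ and $\infty$.

**Definition (field of definition).** The map $\phi$ is defined over $K\subseteq\overline{\mathbb Q}$ if there are a nonsingular projective curve $X_K$ over $K$ and a $K$-morphism $\phi_K:X_K\to\mathbb P^1_K$ whose base change to $\overline{\mathbb Q}$ is isomorphic to $\phi$.

Example: $w\mapsto\sqrt2\,w^2$ is written with an irrational coefficient, but $w\mapsto2^{1/4}w$ is an isomorphism from it to $w\mapsto w^2$, so it is defined over $\mathbb Q$. Thus it is not enough to look at the coefficients of one set of equations; we need an invariant obstruction.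

**Kummer theory.** Let $L$ be a field of characteristic $0$ containing the $n$-th roots of unity, and let $L^{*n}\subset\Delta\subset L^*$ be a subgroup with $\Delta/L^{*n}$ finite. Then $L(\Delta^{1/n})/L$ is Galois with group isomorphic to $\operatorname{Hom}(\Delta/L^{*n},\mu_n)$, and an element $h\in L^*$ has an $n$-th root in $L(\Delta^{1/n})$ if and only if $h\in\Delta$. If $L$ is a function field over $\overline{\mathbb Q}$, then $L(h^{1/n})/L$ is unramified at a place $v$ if and only if $n\mid v(h)$. Example: in $\overline{\mathbb Q}(\sqrt t)$ the function $1-t$ has no square root, since modulo squares it is neither $1$ nor $t$ in $\overline{\mathbb Q}(t)$.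

## 3. Abelian groups and $C_4\wr C_2$, by hand

Let $\phi$ be a Galois Belyi map with abelian group of exponent $n$. By Kummer theory $\overline{\mathbb Q}(X)$ is generated over $\overline{\mathbb Q}(t)$ by $n$-th roots of finitely many functions $h$. Since there is no ramification outside $0,1,\infty$, each $h$ has valuation divisible by $n$ at every other place, so modulo $n$-th powers $h=t^a(1-t)^b$. Put $T=t^{1/n}$. The binomial series gives an $n$-th root of $1-t$ in $\mathbb Q[[t]]$, so every $h$ has an $n$-th root in $\mathbb Q((T))$. Let $M_0\subset\mathbb Q((T))$ be generated over $\mathbb Q(t)$ by these roots. An element of $\mathbb Q((T))$ algebraic over $\mathbb Q$ is in $\mathbb Q$, so $M_0\cap\overline{\mathbb Q}=\mathbb Q$; hence $M_0\otimes_{\mathbb Q}\overline{\mathbb Q}$ is a field, and it is $\overline{\mathbb Q}(X)$. So a Galois Belyi map with abelian group is defined over $\mathbb Q$.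

For a nonabelian example take $L$ itself. The maps $(w,w')\mapsto(i^aw,i^bw')$ and $(w,w')\mapsto(w',w)$ are automorphisms of $L$, and they generate a group $C_4\wr C_2$ of order $32$. The first kind fixes $s$, and the swap sends $s=1+w^4$ to $1+w'^4=-s$. So the whole group fixes $t=s^2$. We shall see in Section 5 that it is all of $\operatorname{Gal}(L/\overline{\mathbb Q}(t))$. The equation of the curve and the formula $t=(1+w^4)^2$ have rational coefficients, so this Belyi map is again defined over $\mathbb Q$, although the irrational numbers $\pm\alpha,\pm i\alpha$ occur as $w$-coordinates of points over $t=1$.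

## 4. Roots of $w-\alpha$ alone give no obstruction

The number $\alpha$ is not in $\mathbb Q^{ab}$ (proof in Step 4 below), and the place $w=\alpha$ lies over $t=1$, so we may ramify there. The natural first attempt is to adjoin $\sqrt[8]{w-\alpha}$ to $L$ and hope that the choice of $\alpha$ is visible in the cover. To stay Galois over $\overline{\mathbb Q}(t)$ we must adjoin 8th roots of all conjugates of $w-\alpha$ under $C_4\wr C_2$. Up to constants these are the eight functions $w-i^j\alpha$, $w'-i^j\alpha$. Let $\Delta_1$ be the group generated by them and $L^{*8}$, and $M_1=L(\Delta_1^{1/8})$.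

Here the attempt stops. Let $\sigma\in G_{\mathbb Q}$ act on $L$ through coefficients. It sends $\alpha$ to some $i^k\alpha$ and $i$ to $\pm i$, so it permutes the functions $w-i^j\alpha$ among themselves, and likewise the $w'-i^j\alpha$. So $\Delta_1$ is stable under all of $G_{\mathbb Q}$. The permutation of $\{i^j\alpha\}$ that shows that $\alpha$ is not abelian, $\alpha\mapsto-\alpha$, is also effected by the geometric automorphism $w\mapsto-w$. In fact $M_1$ with the function $t$ is defined over $\mathbb Q$; we verify this after Lemma 2.

The remedy is to mark the square $\{i^j\alpha\}$ by a second square that Galois does not move. The functions $f_j$ do this: $w\mapsto i^aw$ turns the two squares together, so the set of $f_j$ is stable up to constants, but $\sigma$ with $\sigma(\alpha)=-\alpha$, $\sigma(\beta)=\beta$, $\sigma(i)=i$ sends $f_0$ to $(w+\alpha)(w-\beta)^4$, which mixes the corner $i^2\alpha$ with the corner $i^0\beta$. It remains to show that this mixed function is not hidden somewhere in the group generated by the $f_j$, the $f'_j$ and 8th powers. On the quartic, $w-i^j\alpha$ vanishes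 to order $4$ at a single finite point, so its valuation there says nothing modulo $4$, but modulo $8$ it says something. This is why 8th roots are used; and the exponent $4$ on $w-i^j\beta$ makes all the valuations that we compare multiples of $4$, so that they become conditions modulo $2$.

## 5. Proof of Theorem 1

**Step 1: $L/\overline{\mathbb Q}(t)$ is Galois of degree $32$.** This is needed to decide when $M/\overline{\mathbb Q}(t)$ is Galois. In Section 3 we found a group of $32$ automorphisms of $L$ fixing $t$. On the other hand
$$[L:\overline{\mathbb Q}(t)]=[L:\overline{\mathbb Q}(w)]\,[\overline{\mathbb Q}(w):\overline{\mathbb Q}(t)]=4\cdot8=32,$$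
since $t=(1+w^4)^2$ has degree $8$ in $w$. So $L/\overline{\mathbb Q}(t)$ is Galois with group $C_4\wr C_2$.

**Step 2: $M/\overline{\mathbb Q}(t)$ is Galois and its degree divides $2^{29}$.** Let $\Delta\subset L^*$ be generated by all $f_j,f'_j$ and $L^{*8}$, so $M=L(\Delta^{1/8})$. Constants are 8th powers, so $\overline{\mathbb Q}^*\subset\Delta$. Under $(w,w')\mapsto(i^aw,i^bw')$ we have
$$w-i^j\alpha\mapsto i^a(w-i^{j-a}\alpha),\qquad w-i^j\beta\mapsto i^a(w-i^{j-a}\beta),$$
so $f_j$ goes to a constant times $f_{j-a}$, and similarly $f_j'$ to a constant times $f'_{j-b}$. The swap exchanges $f_j$ and $f'_j$. So $\Delta$ is stable under $\operatorname{Gal}(L/\overline{\mathbb Q}(t))$. Any embedding of $M$ over $\overline{\mathbb Q}(t)$ into an algebraic closure restricts to an element of this group, carries 8th roots of elements of $\Delta$ to 8th roots of elements of $\Delta$, and hence maps $M$ to $M$. So $M/\overline{\mathbb Q}(t)$ is Galois. The group $\Delta/L^{*8}$ is generated by $8$ elements of order dividing $8$, so $\operatorname{Gal}(M/L)$ embeds in $(\mathbb Z/8)^8$, and $[M:\overline{\mathbb Q}(t)]$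 divides $2^5\cdot2^{24}=2^{29}$.

**Step 3: $\phi$ is unramified outside $\{0,1,\infty\}$.** We have $s=\sqrt t$, $w=\sqrt[4]{s-1}$, $w'=\sqrt[4]{-s-1}$. The first root ramifies only over $t=0,\infty$, the others only over $s=\pm1,\infty$, that is, over $t=1,\infty$. So $L/\overline{\mathbb Q}(t)$ is unramified outside $\{0,1,\infty\}$. The extension $M/L$ can ramify only at zeros and poles of the $f_j,f_j'$. These lie where $w^4=-2$ or $w'^4=-2$, that is, $s=-1$ or $s=1$, so $t=1$; where $w^4=-1$ or $w'^4=-1$, that is, $s=0$ and $t=0$; or at poles of $w,w'$, where $t=\infty$. So $\phi$ is a 2-group Belyi map.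

**Step 4: a Galois element that moves $\alpha$ and fixes $\mathbb Q^{ab}$.** We have $\alpha^2=\pm\sqrt{-2}\in\mathbb Q^{ab}$. But $\alpha\notin\mathbb Q^{ab}$: otherwise, multiplying by a suitable 8th root of unity, the real number $2^{1/4}$ would lie in $\mathbb Q^{ab}$. Then $\mathbb Q(2^{1/4})$, a subfield of an abelian extension, would be Galois over $\mathbb Q$, which is impossible because it is real while the conjugate $i\,2^{1/4}$ is not. So some $\sigma\in G_{\mathbb Q^{ab}}$ has $\sigma(\alpha)\ne\alpha$. As $\sigma$ fixes $\alpha^2$, $\sigma(\alpha)=-\alpha$. As $i$ and $\beta$ are roots of unity, $\sigma(i)=i$ and $\sigma(\beta)=\beta$.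

**Step 5: if $\phi$ is defined over an abelian field, then $(w+\alpha)(w-\beta)^4\in\Delta$.** Suppose $\phi$ is defined over $K$ with $K/\mathbb Q$ abelian. Then $K\subset\mathbb Q^{ab}$, so $\sigma\in G_K$. The base change of $X_K$ is irreducible, so $K(X_K)\otimes_K\overline{\mathbb Q}$ is a domain, and being algebraic over the field $K(X_K)$ it is a field. It is isomorphic to $M$, compatibly with $t\in K(X_K)$. So $\mathrm{id}\otimes\sigma$ gives an automorphism $\sigma_1$ of the field $M$ with $\sigma_1|_{\overline{\mathbb Q}}=\sigma$ and $\sigma_1(t)=t$.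

On the other hand the equation of the quartic is rational, so $\sigma$ acts on $L$ through coefficients by an automorphism $\sigma_L$ that fixes $w,w'$, and hence $t$. Extend $\sigma_L$ to an automorphism $\tilde\sigma$ of an algebraic closure of $M$. The map $\tilde\sigma\circ\sigma_1^{-1}:M\to\tilde\sigma(M)$ is the identity on $\overline{\mathbb Q}$, because the two actions of $\sigma$ cancel, and it fixes $t$. So it is an embedding of $M$ over $\overline{\mathbb Q}(t)$. Since $M/\overline{\mathbb Q}(t)$ is normal, its image is $M$, that is, $\tilde\sigma(M)=M$.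

Therefore $M$ contains $\tilde\sigma(\sqrt[8]{f_0})$, whose 8th power is $\sigma_L(f_0)=(w+\alpha)(w-\beta)^4$. By Kummer theory this function lies in $\Delta$:
$$(w+\alpha)(w-\beta)^4=\prod_jf_j^{a_j}\prod_jf_j'^{\,b_j}\cdot g^8,\qquad a_j,b_j\in\mathbb Z,\ g\in L^*.\tag{1}$$

**Step 6: valuations at the points $P_j=(i^j\alpha,0)$ make $a_0,a_1$ even.** At $P_j$ the partial derivative $4w^3$ of the equation is nonzero, so $P_j$ is a smooth point with uniformizer $w'$. From $\prod_k(w-i^k\alpha)=w^4+2=-w'^4$, and since $w-i^k\alpha$ is nonzero at $P_j$ for $k\ne j$, we get $v_{P_j}(w-i^j\alpha)=4$. The functions $w-i^k\beta$ are units at $P_j$ because $\alpha^4\ne\beta^4$, and $w'-i^k\alpha$, $w'-i^k\beta$ are units because $w'=0$ there. So $v_{P_j}(f_j)=4$, all other $f_k$ and all $f'_k$ have valuation $0$, and the left side of (1) has valuation $4\delta_{j,2}$, since $w+\alpha=w-i^2\alpha$. Modulo $8$ this gives $4\delta_{j,2}\equiv4a_j$. In particular $a_0$ and $a_1$ are even.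

**Step 7: valuations at the points $Q_{jk}=(i^j\beta,i^k\beta)$ give a contradiction.** These points lie on the curve, since $-1-1=-2$. Both coordinates are nonzero, so $w-i^j\beta$ and $w'-i^k\beta$ are both uniformizers at $Q_{jk}$. Hence $v(f_j)=4$ and $v(f'_k)=4$, while all other $f_m,f'_m$ and the function $w+\alpha$ are units. The left side of (1) has valuation $4\delta_{j,0}$. So $4\delta_{j,0}\equiv4a_j+4b_k$ modulo $8$, that is,
$$\delta_{j,0}\equiv a_j+b_k\pmod2\qquad\text{for all }j,k.$$
With $j=0$: $1\equiv a_0+b_k\equiv b_k$. With $j=1$: $0\equiv a_1+b_k\equiv b_k$. This is a contradiction, and Theorem 1 is proved. $\blacksquare$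

## 6. Open normal subgroups of $\hat F$ and the field $K_\phi$

For the stronger results we translate "defined over $K$" into group theory. Let $\Omega$ be the maximal extension of $\overline{\mathbb Q}(t)$, in a fixed algebraic closure, unramified outside $0,1,\infty$. Put $\Pi=\operatorname{Gal}(\Omega/\mathbb Q(t))$ and $\hat F=\operatorname{Gal}(\Omega/\overline{\mathbb Q}(t))$, so that
$$1\to\hat F\to\Pi\to G_{\mathbb Q}\to1$$
is exact. It is standard that $\hat F$ is free profinite on two elements $x,y$ such that $x,y$ and $z=(xy)^{-1}$ generate inertia groups over $0,1,\infty$ respectively. Galois Belyi maps up to isomorphism correspond to open normal subgroups $N\subset\hat F$, by $\overline{\mathbb Q}(X)=\Omega^N$. For $\sigma\in G_{\mathbb Q}$ with lift $\tilde\sigma\in\Pi$ put $N^\sigma=\tilde\sigma N\tilde\sigma^{-1}$; this does not depend on the lift, because $N$ is normal in $\hat F$. For instance $t=w^n$ corresponds to the kernel of $\hat F\to\mathbb Z/n$, $x\mapsto1$, $y\mapsto0$.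

**Lemma 2.** Let $\phi$ correspond to $N$ and let $K\subset\overline{\mathbb Q}$ be a number field. Then $\phi$ is defined over $K$ if and only if $N^\sigma=N$ for all $\sigma\in G_K$. Consequently, if $K_\phi$ denotes the fixed field of $\{\sigma:N^\sigma=N\}$, then $\phi$ is defined over $K$ if and only if $K\supseteq K_\phi$. In particular $\phi$ is defined over an abelian extension of $\mathbb Q$ if and only if $K_\phi\subset\mathbb Q^{ab}$.

The field $K_\phi$ is the field of moduli of $\phi$.

**Step 1: a model over $K$ gives $N^\sigma=N$.** Let $M=\Omega^N$, and let $\phi$ be defined over $K$, $\sigma\in G_K$. As in Step 5 of Section 5, $M=K(X_K)\otimes_K\overline{\mathbb Q}$ and $\mathrm{id}\otimes\sigma$ is an automorphism of $M$ that fixes $t$ and induces $\sigma$ on $\overline{\mathbb Q}$. Extend it to the algebraic closure. The extension preserves $\Omega$, because it fixes $t$ and so preserves ramification over $0,1,\infty$. So it gives $\tilde\sigma\in\Pi$ lifting $\sigma$ with $\tilde\sigma(M)=M$, and then $N^\sigma=\tilde\sigma N\tilde\sigma^{-1}=N$.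

**Step 2: a section of $\Pi\to G_{\mathbb Q}$.** This is what we need to descend. Pick $t_0\in\mathbb Q\setminus\{0,1\}$ and a place of $\Omega$ over $t=t_0$. It is unramified over $\mathbb Q(t)$ with residue field $\overline{\mathbb Q}$, so its decomposition group in $\Pi$ maps isomorphically to the Galois group $G_{\mathbb Q}$ of the residue field. The constants $\overline{\mathbb Q}\subset\Omega$ map isomorphically to the residue field, so this isomorphism is the restriction of $\Pi\to G_{\mathbb Q}$. Its inverse is a continuous section $r:G_{\mathbb Q}\to\Pi$.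

**Step 3: $N^\sigma=N$ on $G_K$ gives a model over $K$.** Now $r(G_K)$ normalizes $N$, so $N\,r(G_K)$ is a subgroup, closed since it is a product of compact sets, of index $[\hat F:N]$ in $\hat F\,r(G_K)=\operatorname{Gal}(\Omega/K(t))$. Let $M_K$ be its fixed field, a finite extension of $K(t)$. Since $N\,r(G_K)$ maps onto $G_K$, $M_K\cap\overline{\mathbb Q}=K$. Since it meets $\hat F$ in $N$, $M_K\overline{\mathbb Q}=M$. As $K$ is algebraically closed in $M_K$, $M_K\otimes_K\overline{\mathbb Q}$ is a field and equals $M$. The nonsingular projective curve over $K$ with function field $M_K$, with the map $t$, is $\phi_K$.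

**Step 4: the field $K_\phi$.** The normalizer of $N$ in $\Pi$ is closed. It has finite index, because $\hat F$ is finitely generated and so has only finitely many open subgroups of index $[\hat F:N]$. So it is open, and its image $\{\sigma:N^\sigma=N\}$ in $G_{\mathbb Q}$ is open; hence $K_\phi$ is a number field and this image is $G_{K_\phi}$. By Steps 1 and 3, $\phi$ is defined over $K$ iff $G_K\subset G_{K_\phi}$, iff $K\supseteq K_\phi$. If $K_\phi\subset\mathbb Q^{ab}$, then $K_\phi$ is itself an abelian extension; conversely an abelian $K\supseteq K_\phi$ lies in $\mathbb Q^{ab}$. $\square$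

We can now close the remark of Section 4: for $M_1=L(\Delta_1^{1/8})$ and any $\sigma\in G_{\mathbb Q}$, an extension of $\sigma_L$ to $\Omega$ preserves $M_1$, since $\sigma_L(\Delta_1)=\Delta_1$. So $N^\sigma=N$ for all $\sigma$, and $K_\phi=\mathbb Q$.

## 7. Metabelian groups and the endomorphism $x\mapsto x,\ y\mapsto y^f$

A group $\Gamma$ is metabelian if its commutator subgroup $\Gamma'$ is abelian. Example: $C_4\wr C_2$, where $C_4^2$ is an abelian normal subgroup with abelian quotient.

**Branch cycle lemma** (for example Völklein, *Groups as Galois Groups*, Lemma 2.8). Let $\sigma\in G_{\mathbb Q}$ and let $c_\sigma$ be conjugation by a lift $\tilde\sigma\in\Pi$ on $\hat F$. Then $c_\sigma(x)$ and $c_\sigma(y)$ are conjugate in $\hat F$ to $x^{\chi(\sigma)}$ and $y^{\chi(\sigma)}$, where $\chi$ is the cyclotomic character.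

To see this for $x$: $\tilde\sigma$ permutes the places of $\Omega$ over $t=0$, and $\hat F$ acts transitively on them, so $\tilde\sigma x\tilde\sigma^{-1}$ generates an inertia group conjugate to $\overline{\langle x\rangle}$ and is conjugate to $x^m$ for some $m\in\hat{\mathbb Z}^*$. On the field $\overline{\mathbb Q}(t^{1/n})$, totally ramified at $0$, we have $x(t^{1/n})=\zeta t^{1/n}$ with $\zeta$ a primitive $n$-th root of unity. Write $\tilde\sigma^{-1}(t^{1/n})=\zeta't^{1/n}$ with $\zeta'^n=1$; then $\tilde\sigma(\zeta't^{1/n})=t^{1/n}$, so
$$\tilde\sigma x\tilde\sigma^{-1}(t^{1/n})=\tilde\sigma(\zeta\zeta't^{1/n})=\sigma(\zeta)\,t^{1/n}.$$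
Conjugation in $\hat F$ does not change the action on this abelian extension of $\overline{\mathbb Q}(t)$, so $\zeta^m=\sigma(\zeta)$ for every $n$, and $m=\chi(\sigma)$. For $y$ use $(1-t)^{1/n}$.

**Theorem 3.** Let $\phi$ be a Galois Belyi map whose Galois group $\Gamma$ is any finite metabelian group, and let $n$ be the least common multiple of the ramification indices over $0$ and $1$. Then $\phi$ is defined over $\mathbb Q(\zeta_n)$.

Let $\pi:\hat F\to\Gamma$ have kernel $N$, and write $x,y$ also for the images in $\Gamma$. Let $\sigma\in G_{\mathbb Q(\zeta_n)}$. We must show $N^\sigma=N$.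

**Step 1: reduce $\pi\circ c_\sigma$ to the shape $x\mapsto x$, $y\mapsto y^f$ with $f\in\Gamma'$.** The orders of $x,y$ in $\Gamma$ are the ramification indices over $0$ and $1$, so they divide $n$, and $\chi(\sigma)\equiv1$ modulo $n$. By the branch cycle lemma, after composing with an inner automorphism of $\Gamma$, $\pi\circ c_\sigma$ sends $x\mapsto x$ and $y\mapsto y^h$ for some $h\in\Gamma$. Since $x,y$ generate $\Gamma/\Gamma'$, we can write $h=y^bfx^a$ with $f\in\Gamma'$. Then
$$y^h=x^{-a}f^{-1}y^{-b}\,y\,y^bfx^a=(y^f)^{x^a}.$$
Composing with conjugation by a power of $x$, which fixes $x$, we get an inner automorphism $\iota$ with $\iota\circ\pi\circ c_\sigma:x\mapsto x,\ y\mapsto y^f$.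

**Step 2: there is an endomorphism $T$ of $\Gamma$ with $T(x)=x$, $T(y)=y^f$.** In a general group there is no reason for such a $T$ to exist; here the commutativity of $\Gamma'$ supplies it. The abelian group $\Gamma'$ is a right module, written exponentially, over the commutative ring $\Lambda=\mathbb Z[\Gamma/\Gamma']$. It is generated by $[x,y]$: the submodule generated by $[x,y]$ is a normal subgroup of $\Gamma$, and modulo it the generators $x,y$ commute. So $f=[x,y]^\mu$ with $\mu\in\Lambda$. For $\lambda\in\Lambda$ put $\delta(g)=[g,x]^\lambda$. Since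
$$[g,x]^h[h,x]=h^{-1}g^{-1}x^{-1}gx\,h\cdot h^{-1}x^{-1}hx=[gh,x]$$
and $\Lambda$ is commutative, $\delta(gh)=\delta(g)^h\delta(h)$. So $T(g)=g\,\delta(g)$ satisfies
$$T(g)T(h)=g\,\delta(g)\,h\,\delta(h)=gh\,\delta(g)^h\delta(h)=T(gh).$$
Clearly $T(x)=x$. Also $y^f=y[y,f]$ and
$$[y,f]=(f^{-1})^yf=f^{1-y}=[x,y]^{\mu(1-y)}=[y,x]^{\mu(y-1)} ,$$
so the choice $\lambda=\mu(y-1)$ gives $T(y)=y\,\delta(y)=y[y,f]=y^f$.

For example, let $\Gamma$ be dihedral of order $16$, generated by reflections $x,y$ with $r=xy$ of order $8$. Then $\Gamma'=\langle r^2\rangle$, $[x,y]=r^2$, and $x,y$ act on $\Gamma'$ by inversion. With $f=r^{2m}$ we get $y^f=yr^{4m}$, and $T$ is the automorphism $x\mapsto x$, $r\mapsto r^{1+4m}$.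

**Step 3: compare kernels.** The homomorphisms $\iota\pi c_\sigma$ and $T\pi$ agree on $x,y$, so they are equal. The first is surjective, so $T$ is surjective, hence an automorphism of the finite group $\Gamma$. The kernels are $c_\sigma^{-1}(N)$ and $N$. So $c_\sigma^{-1}(N)=N$, that is, $N^\sigma=N$. By Lemma 2, $\phi$ is defined over $\mathbb Q(\zeta_n)$. $\square$

**Corollary.** Every 2-group Belyi map whose group has derived length $\le2$ is defined over a cyclotomic field. The group in Theorem 1 has derived length exactly $3$. Thus the conjecture first fails at derived length $3$.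

The first sentence is Theorem 3. The group in Theorem 1 is an extension of $C_4\wr C_2$, of derived length $2$, by the abelian group $\operatorname{Gal}(M/L)$, so its derived length is at most $3$. If it were at most $2$, Theorem 3 would contradict Theorem 1. $\square$

## 8. Automorphisms that preserve every normal subgroup of a free pro-$p$ group

Fix a prime $p$. Let $\Omega^{(p)}\subset\Omega$ be the maximal pro-$p$ extension of $\overline{\mathbb Q}(t)$ in $\Omega$, and $F=\operatorname{Gal}(\Omega^{(p)}/\overline{\mathbb Q}(t))$, the free pro-$p$ group on $x,y$. By Lemma 2 the $\sigma\in G_{\mathbb Q}$ that fix all fields $K_\phi$ of $p$-group Belyi maps are those that preserve every open normal subgroup of $F$. The next theorem identifies such automorphisms.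

**Theorem 4.** Let $\sigma$ be a continuous automorphism of the free pro-$p$ group $F$ on $x,y$ with $\sigma(N)=N$ for every open normal subgroup $N$. Then $\sigma$ is inner.

Abelian quotients are not enough to prove this: inversion on $F^{ab}\cong\mathbb Z_p^2$ preserves every subgroup and is not the identity. A closed normal subgroup $N$ is the intersection of the open normal subgroups $NU$ ($U$ open normal), so $\sigma$ preserves all closed normal subgroups. We use those that lie between $R$ and $\overline{[R,R]}$, with $R$ open normal.

**Step 1: the module $R^{ab}\otimes\mathbb Q_p$.** Let $R$ be open normal in $F$, $G=F/R$, $A=R^{ab}$, $A_{\mathbb Q}=A\otimes_{\mathbb Z_p}\mathbb Q_p$, with $g\in G$ acting by $m\mapsto gmg^{-1}$. We claim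
$$A_{\mathbb Q}\cong\mathbb Q_p\oplus\mathbb Q_p[G].\tag{2}$$
For $G=1$ this says that $F^{ab}\otimes\mathbb Q_p$ has dimension $2$. In general let $F_0=\langle x,y\rangle$ be the discrete free group; $F$ is its pro-$p$ completion. Put $R_0=R\cap F_0$, so $F_0/R_0=G$ and $R_0$ is dense in $R$. If $U\lhd R_0$ has $p$-power index, the intersection $U_1$ of its finitely many $F_0$-conjugates is normal in $F_0$, and $R_0/U_1$ embeds in a product of $p$-groups, so $F_0/U_1$ is a finite $p$-group. So the pro-$p$ topology of $F_0$ induces that of $R_0$, $R$ is the pro-$p$ completion of $R_0$, and $A=R_0^{ab}\otimes\mathbb Z_p$. Let $\mathcal T$ be the Cayley tree of $F_0$. The quotient graph $R_0\backslash\mathcal T$ covers the wedge of two circles with group $G$, and its cellular chains give an exact sequence of $G$-modules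
$$0\to R_0^{ab}\to\mathbb Z[G]^2\to\mathbb Z[G]\to\mathbb Z\to0 .$$
Here the class of $r\in R_0$ is the image of the path in $\mathcal T$ from $v$ to $rv$; the element $g$ takes it to the path from $gv$ to $(grg^{-1})gv$, so $G$ acts on $R_0^{ab}$ by conjugation, as required. Tensor with $\mathbb Q_p$. By semisimplicity $A_{\mathbb Q}\oplus\mathbb Q_p[G]\cong\mathbb Q_p[G]^2\oplus\mathbb Q_p$, and cancellation gives (2).

**Step 2: $\sigma$ preserves all submodules.** Let $T$ be the automorphism of $A_{\mathbb Q}$ and $\theta$ the automorphism of the algebra $\mathbb Q_p[G]$ induced by $\sigma$. Then $T(am)=\theta(a)T(m)$. For a $\mathbb Q_p[G]$-submodule $S\subset A_{\mathbb Q}$ the preimage of $S\cap A$ in $R$ is closed and normal in $F$, so $\sigma$ preserves it. Since $S\cap A$ spans $S$, we get $T(S)=S$.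

**Step 3: one block.** Let $B=\varepsilon\mathbb Q_p[G]$ be a simple block other than the trivial one, with $\varepsilon$ its primitive central idempotent. By Step 2, $\varepsilon A_{\mathbb Q}=T(\varepsilon A_{\mathbb Q})=\theta(\varepsilon)A_{\mathbb Q}$. Both $\varepsilon$ and $\theta(\varepsilon)$ are primitive central idempotents. By (2) isotypic components of $A_{\mathbb Q}$ are nonzero, and those for different idempotents meet in $0$. So $\theta(\varepsilon)=\varepsilon$ and $\theta(B)=B$. By (2), $\varepsilon A_{\mathbb Q}\cong B$ as a left module; fix such an identification and put $b=T(1)$. Then $T(a)=\theta(a)b$ for $a\in B$. As $T(B)=B$, some $\theta(a)b$ is $1$, so $b$ is a unit of the finite-dimensional algebra $B$. Put $\theta'(a)=b^{-1}\theta(a)b$. For $a\in B$ the left ideal $Ba$ is a submodule, so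
$$Ba=T(Ba)=\theta(B)\theta(a)b=B\theta(a)b=Bb\,\theta'(a)=B\theta'(a).$$
Write $B=\operatorname{End}_D(W)$ with $D$ a division algebra and $d=\dim_DW$. Then $Ba=\{c\in B:c|_{\ker a}=0\}$: if $c$ vanishes on $\ker a$, define $c'$ on $\operatorname{im}a$ by $c'(a(v))=c(v)$ and extend it to $W$; then $c=c'a$. So $Ba$ determines $\ker a$, and
$$\ker\theta'(a)=\ker a\qquad\text{for all }a\in B.\tag{3}$$

**Step 4: if $d\ge2$, then $\theta'$ is the identity.** Let $e\in B$ be an idempotent. Then $\theta'(e)$ is an idempotent with $\ker\theta'(e)=\ker e$ and, by (3) for $1-e$, $\operatorname{im}\theta'(e)=\ker(1-\theta'(e))=\ker(1-e)=\operatorname{im}e$. So $\theta'(e)=e$. For $d\ge2$ the ring $M_d(D)$ is generated by idempotents: $e_{ii}$ and $e_{ii}+ue_{ij}$ ($i\ne j$, $u\in D$) are idempotents, so the ring that they generate contains their differences $ue_{ij}$ and the products $ue_{ij}e_{ji}=ue_{ii}$. Hence $\theta'=\mathrm{id}$. This proves: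

**Statement (4).** If $B$ is not a division algebra, then $\theta|_B$ is conjugation by $b$, that is, $\theta(a)=bab^{-1}$. So $V\circ\sigma\cong V$ for each irreducible $\overline{\mathbb Q}_p$-representation $V$ of $G$ belonging to $B$.

For the second sentence: $G$ acts on $V$ through $B$, and $V\circ\sigma$ is the action through $\theta$, so the image of $b$ in $GL(V)$ is an isomorphism between them. We also record a criterion: if some $g\in G$ acts on $V$ non-trivially but with eigenvalue $1$, then $V$ belongs to a nontrivial block $B$ that is not a division algebra, because the image of $g-1$ in $B$ is neither $0$ nor invertible.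

In a division block the argument says nothing, since $B$ has no left ideals besides $0$ and $B$. Such blocks occur: for a nontrivial linear character the block is a field; and for $p=2$, $G=Q_8$, the block of the 2-dimensional representation is the algebra of Hamilton quaternions over $\mathbb Q_2$, which is a division algebra because a sum of four squares in $\mathbb Z_2$, not all even, is never $0$ modulo $8$. The way past this is to twist $V$ by a linear character so that the criterion applies.

**Step 5: twisting shows that every irreducible representation is $\sigma$-fixed.** All representations in this step are over $\overline{\mathbb Q}_p$ and factor through some finite quotient $F/R$. The automorphism $\sigma$ preserves all closed subgroups of $F^{ab}\cong\mathbb Z_p^2$, in particular the lines through $e_1$, $e_2$, $e_1+e_2$, so it acts on $F^{ab}$ by a scalar $\chi\in\mathbb Z_p^*$. Hence $\lambda\circ\sigma=\lambda^\chi$ for linear characters $\lambda$.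

Let $V$ be irreducible of dimension $>1$. One of $x,y$ acts as a non-scalar, for otherwise $F$ would act by scalars. Say it is $x$; the other case is symmetric. Let $\omega$ be an eigenvalue of $x$ on $V$, a root of unity of $p$-power order, and let $\lambda_0$ be the character with $\lambda_0(x)=\omega^{-1}$, $\lambda_0(y)=1$. Then $x$ acts on $V\otimes\lambda_0$ non-trivially with eigenvalue $1$. By (4) and the criterion, $V\otimes\lambda_0$ is $\sigma$-fixed. The same holds for $V\otimes\lambda_0\otimes\lambda$ whenever $\lambda(x)=1$. Therefore
$$V\otimes\lambda_0\otimes\lambda\cong(V\otimes\lambda_0)\circ\sigma\otimes\lambda^\chi\cong V\otimes\lambda_0\otimes\lambda^\chi .$$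
Taking determinants, $\lambda^{(\chi-1)\dim V}=1$ for all such $\lambda$. Here $\lambda(y)$ may be any root of unity of $p$-power order, so $(\chi-1)\dim V=0$ and $\chi=1$. Such $V$ exist, since $F$ has nonabelian finite quotients, for example a nonabelian group of order $p^3$. So all linear characters are $\sigma$-fixed. Since $V\otimes\lambda_0$ and $\lambda_0$ are $\sigma$-fixed, so is $V$.

**Step 6: $\sigma(w)$ is conjugate to $w$ for every $w\in F$.** By Step 5 all irreducible characters of $F/R$ take the same value at $w$ and $\sigma(w)$, so the images of $w$ and $\sigma(w)$ are conjugate in every finite quotient $F/R$. The sets $\{g\in F:g^{-1}wg\equiv\sigma(w)\bmod R\}$ are nonempty and closed, and the set for $R\cap R'$ lies in those for $R$ and $R'$. By compactness they have a common element.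

**Step 7: normalize $\sigma$.** Changing $\sigma$ by an inner automorphism, which affects neither the hypothesis nor Step 6, we may assume $\sigma(x)=x$, $\sigma(y)=y^f$. Write $f=y^bf_0x^a$ with $a,b\in\mathbb Z_p$ and $f_0\in\overline{[F,F]}$. As in Step 1 of Theorem 3, $y^f=(y^{f_0})^{x^a}$, and after conjugation by a power of $x$ we may assume $f\in\overline{[F,F]}$. We show $f=1$, which proves the theorem. Suppose $f\ne1$.

**Step 8: the leading term of $f$.** Use the injective continuous Magnus embedding $F\to\mathbb Z_p\langle\langle X,Y\rangle\rangle^\times$, $x\mapsto1+X$, $y\mapsto1+Y$ (Serre, *Galois Cohomology*, I.1.5). For example $[x,y]=1+(XY-YX)+\cdots$. Write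
$$f=1+f_n+(\text{terms of degree}>n),\qquad n\ge1,\ f_n\ne0\text{ homogeneous of degree }n.$$
Since $f\in\overline{[F,F]}$ becomes $1$ under $y\mapsto1$ and under $x\mapsto1$, $f_n$ has no $X^n$ term and no $Y^n$ term.

**Step 9: a representation that can see $f_n$.** Let $d=n+2$, $Y_0=\operatorname{diag}(y_1,\dots,y_d)$ with distinct $y_k\in\mathbb Z_p$, and $X_0=\sum_{k=1}^{d-1}e_{k,k+1}+e_{d,1}$. Polynomials in $Y_0$ give all $e_{kk}$; the products $e_{kk}X_0$ are the arrows of a directed cycle, and products of arrows give all $e_{kl}$. So $X_0,Y_0$ generate $M_d(\mathbb Q_p)$. The group $1+sM_d(\mathbb Z_p[[s]])$ is pro-$p$: modulo $(p^a,s^b)$ it is filtered by powers of $s$ with quotients the additive groups $M_d(\mathbb Z/p^a)$. So $x\mapsto1+sX_0$, $y\mapsto1+sY_0$ defines a continuous homomorphism $\rho:F\to GL_d(\mathbb Z_p[[s]])$, and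
$$\rho(w)=\sum_ms^mw_m(X_0,Y_0),$$
where $w_m$ is the degree-$m$ part of the Magnus series of $w$.

**Step 10: an intertwiner between $\rho$ and $\rho\circ\sigma$.** By Step 6, $\operatorname{tr}\rho(\sigma(w))=\operatorname{tr}\rho(w)$ for all $w\in F$. Let $k=\mathbb Q_p((s))$. The $k$-algebra generated by $\rho(F)=\rho(\sigma(F))$ contains $X_0,Y_0$, so it is $M_d(k)$, and both $\rho$ and $\rho\circ\sigma$ are absolutely irreducible over $k$. Having the same character in characteristic $0$, they are isomorphic: there is $c\in GL_d(k)$ with $\rho\circ\sigma=c\rho c^{-1}$. Taking $w=x$: $c$ commutes with $X_0$. Taking $w=y$: $\rho(f)^{-1}\rho(y)\rho(f)=c\rho(y)c^{-1}$, so $e:=\rho(f)c$ commutes with $Y_0$.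

**Step 11: compare coefficients of $s$.** Let $Z(X_0),Z(Y_0)$ be the centralizers in $M_d(\mathbb Q_p)$; their intersection is $\mathbb Q_p$, because $X_0,Y_0$ generate $M_d(\mathbb Q_p)$. Scaling $c$ and $e$ by the same power of $s$, write $e=\sum_{m\ge0}e_ms^m$ with $e_0\ne0$ and $e_m\in Z(Y_0)$. Then $c=\rho(f)^{-1}e=\sum_{m\ge0}c_ms^m$ with $c_m\in Z(X_0)$, and
$$e-c=(\rho(f)-1)c=s^nf_n(X_0,Y_0)c_0+O(s^{n+1}).$$
So for $m<n$ we have $e_m=c_m\in Z(X_0)\cap Z(Y_0)=\mathbb Q_p$. In particular $c_0=e_0$ is a nonzero scalar. At $s^n$ we get $f_n(X_0,Y_0)c_0=e_n-c_n$. Write $[A,B]_+=AB-BA$. Bracketing with $X_0$ kills $c_n$, so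
$$[X_0,f_n(X_0,Y_0)]_+\in[X_0,Z(Y_0)]_+ .\tag{5}$$
Now $Z(Y_0)$ consists of diagonal matrices, and for $H=\operatorname{diag}(h_1,\dots,h_d)$ the $(k,l)$ entry of $X_0H-HX_0$ is $(X_0)_{kl}(h_l-h_k)$. So the $(k,l)$ entry of the left side of (5) vanishes whenever $(X_0)_{kl}=0$.

**Step 12: read off the coefficients of $f_n$.** Let $1\le r\le n$ and look at the entry $(1,r+2)$. As $3\le r+2\le d$, $(X_0)_{1,r+2}=0$, so this entry of $[X_0,f_n(X_0,Y_0)]_+$ is zero. A word in $X_0,Y_0$ with $q$ letters $X_0$ moves $q$ steps along the directed cycle of length $d=n+2$, so it contributes to the entry $(1,r+2)$ only if $q\equiv r+1$ modulo $d$. Words here have length $n+1=d-1$, so $0\le q\le d-1$, and $q=r+1$; the only walk is $1\to2\to\cdots\to r+2$. So the entry equals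
$$\sum\kappa_{i_0,\dots,i_{r+1}}\,y_1^{i_0}y_2^{i_1}\cdots y_{r+2}^{i_{r+1}},$$
where $\kappa_{i_0,\dots,i_{r+1}}$ is the coefficient of $Y^{i_0}XY^{i_1}X\cdots XY^{i_{r+1}}$ in $Xf_n-f_nX$. For instance, if $f_2=\kappa(XY-YX)$, then $Xf_2-f_2X=\kappa(XXY-2XYX+YXX)$ and the entry $(1,3)$ is $\kappa(y_3-2y_2+y_1)$. The polynomial vanishes for all choices of distinct $y_k\in\mathbb Z_p$, so it is zero (multiply by the product of the differences), and all $\kappa$ vanish. In other words, $X$ commutes with the component $f_n^{(r)}$ of $f_n$ of $X$-degree $r$, for $r=1,\dots,n$.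

If $XP=PX$ with $P$ homogeneous and nonconstant, then all words in $P$ start with $X$, since those in $XP$ do. So $P=XP'$ and $XP'=P'X$; inductively
$$XP=PX,\ P\text{ homogeneous}\ \Longrightarrow\ P\text{ is a scalar multiple of a power of }X.\tag{6}$$
So $f_n^{(r)}=0$ for $1\le r<n$, and $f_n^{(n)}\in\mathbb Z_pX^n$. Hence $f_n=aX^n+bY^n$, which is $0$ by Step 8. This contradicts $f_n\ne0$. So $f=1$. $\square$

## 9. The field generated by all fields of moduli of $p$-group Belyi maps

Keep $p$ and $F$. A $p$-group Belyi map is a Galois Belyi map whose group is a finite $p$-group; these correspond to open normal subgroups of $F$. The extension $\Omega^{(p)}/\mathbb Q(t)$ is Galois, and conjugation by lifts gives the outer action $\rho_p:G_{\mathbb Q}\to\operatorname{Out}(F)$. Let $\Omega_p\subset\overline{\mathbb Q}$ be the fixed field of $\ker\rho_p$.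

**Theorem 5.** For every prime $p$:

1. The compositum of the fields of moduli $K_\phi$ of all $p$-group Belyi maps $\phi$ equals $\Omega_p$; equivalently, $\operatorname{Gal}(\Omega_p/\mathbb Q)$ acts faithfully on isomorphism classes of $p$-group Belyi maps.
2. $\Omega_p\not\subset\mathbb Q^{ab}$. So for every prime $p$ there is a $p$-group Belyi map not defined over any abelian extension of $\mathbb Q$.
3. For $p=2$, $\operatorname{Gal}(\Omega_2/\mathbb Q)$ is not solvable. So the derived lengths of the groups $\operatorname{Gal}(K_\phi^{\rm gal}/\mathbb Q)$, with $\phi$ ranging over 2-group Belyi maps and $K_\phi^{\rm gal}$ the Galois closure, are unbounded (a non-solvable group being regarded as having infinite derived length).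

**Proof of part 1.** An element $\sigma\in G_{\mathbb Q}$ fixes all $K_\phi$ if and only if $N^\sigma=N$ for all open normal $N\subset F$. By Theorem 4 this holds if and only if conjugation by a lift of $\sigma$ is an inner automorphism of $F$, that is, $\rho_p(\sigma)=1$. (Inner automorphisms certainly preserve every $N$.) In particular $\ker\rho_p$ is closed, being the intersection of the $G_{K_\phi}$, and the compositum is $\Omega_p$. It is also the kernel of the action $N\mapsto N^\sigma$ on isomorphism classes. $\square$

### Four points on a line: part 2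

Suppose $\Omega_p\subset\mathbb Q^{ab}$, so that $G_{\mathbb Q^{ab}}\subset\ker\rho_p$. We look for a contradiction on a genus-$0$ cover, where an automorphism that fixes three points is trivial, by means of a fourth point that must then be fixed as well.

**Step 1: the cover.** Let $q=p^2$, $E=\overline{\mathbb Q}(w)$, $s=1+w^q$, $t=s^p$. The extension $\overline{\mathbb Q}(s)/\overline{\mathbb Q}(t)$ ramifies over $t=0,\infty$, and $E/\overline{\mathbb Q}(s)$ over $s=1,\infty$, so $E/\overline{\mathbb Q}(t)$ is unramified outside $0,1,\infty$. The conjugates of $E$ over $\overline{\mathbb Q}(t)$ are cyclic of degree $q$ over $\overline{\mathbb Q}(s)$, so the Galois closure, their compositum, has $p$-power degree. Hence $E\subset\Omega^{(p)}$. Let $\zeta$ be a primitive $p$-th root of unity, $a^q=\zeta-1$, $\beta^q=-1$. The places $w=0,\infty,\beta,a$ have $s=1,\infty,0,\zeta$, so they lie over $t=1,\infty,0,1$. For $p=2$ we have $a^4=-2$, $\beta^4=-1$: the numbers of Section 1.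

**Step 2: a lift that centralizes $F$.** Let $\sigma\in G_{\mathbb Q^{ab}}$. Let $\tilde\sigma\in\operatorname{Gal}(\Omega^{(p)}/\mathbb Q(t))$ extend the automorphism of $E$ that acts by $\sigma$ on coefficients and fixes $w$. As $\sigma\in\ker\rho_p$, conjugation by $\tilde\sigma$ on $F$ is conjugation by some $g\in F$, and $\tau=g^{-1}\tilde\sigma$ centralizes $F$. In particular $\tau$ normalizes $\operatorname{Gal}(\Omega^{(p)}/E)$, so $\tau(E)=E$, and then $g(E)=E$ too.

**Step 3: $\tau$ fixes every place of $\Omega^{(p)}$ above $0,1,\infty$.** Let $P$ be such a place, with inertia group $I_P=\overline{\langle u\rangle}$ in $F$. Here $u$ is conjugate to one of $x,y,z$, so it belongs to a basis $(u,u')$ of $F$. Since $\tau$ fixes $t$, $\tau P$ lies over the same point, and $\tau P=\gamma P$ for some $\gamma\in F$. Then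
$$\gamma I_P\gamma^{-1}=I_{\tau P}=\tau I_P\tau^{-1}=I_P,$$
because $\tau$ centralizes $F$. So $\gamma u\gamma^{-1}=u^m$ with $m\in\mathbb Z_p^*$, and passing to $F^{ab}$, where $u$ is part of a basis, we get $m=1$. Thus $\gamma$ commutes with $u$. In the Magnus algebra for the basis $(u,u')$, with $u=1+U$ and $u'=1+U'$, applying (6) to each homogeneous part shows that the centralizer of $1+U$ is $\mathbb Z_p[[U]]$. So the series of $\gamma$ does not change under $U'\mapsto0$; by injectivity of the Magnus embedding, $\gamma$ equals its image under the retraction $u\mapsto u$, $u'\mapsto1$, and $\gamma\in\overline{\langle u\rangle}=I_P$. Hence $\tau P=\gamma P=P$.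

**Step 4: the fourth point.** By Step 3, $\tau$ fixes all places of $E$ above $0,1,\infty$. The automorphism $\tilde\sigma|_E$ sends the place $w=c$ to $w=\sigma(c)$, so it fixes $w=0,\infty,\beta$, since $\beta$ is a root of unity. So $g|_E=\tilde\sigma\tau^{-1}|_E$, which is an automorphism of $\overline{\mathbb Q}(w)$ over $\overline{\mathbb Q}$, fixes three places and is the identity. Hence $\tilde\sigma|_E=\tau|_E$ fixes the place $w=a$, that is, $\sigma(a)=a$. As $\sigma\in G_{\mathbb Q^{ab}}$ was arbitrary, $a\in\mathbb Q^{ab}$.

**Step 5: $a\notin\mathbb Q^{ab}$.** Suppose $a\in\mathbb Q^{ab}$. All conjugates of $a$ lie in $\mathbb Q^{ab}$. For each $k=1,\dots,p-1$ choose a conjugate $a_k$ with $a_k^q=\zeta^k-1$. Then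
$$\Bigl(\prod_ka_k\Bigr)^q=\prod_{k=1}^{p-1}(\zeta^k-1)=\pm p .$$
So $\prod_ka_k$ is a root of unity times the real number $p^{1/q}$, and $p^{1/q}\in\mathbb Q^{ab}$. Then $\mathbb Q(p^{1/q})$ would be Galois over $\mathbb Q$. But it is real, of degree $q\ge4$ by Eisenstein, and $x^q-p$ has non-real roots. This contradiction shows $\Omega_p\not\subset\mathbb Q^{ab}$. By part 1 some $K_\phi\not\subset\mathbb Q^{ab}$, and by Lemma 2 this $\phi$ is not defined over any abelian extension of $\mathbb Q$. $\square$

### An elliptic curve between $\Omega^{(2)}$ and $\overline{\mathbb Q}(t)$: part 3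

The plan is to find an open non-solvable image of $G_{\mathbb Q}$ in $GL_2(\mathbb Z_2)$ that $\rho_2$ controls up to a finite group.

**Step 1: a curve without complex multiplication.** Let $C:\eta^2=(\xi+1)(\xi^2+1)$ over $\mathbb Q$. The cubic has roots $-1,\pm i$ and discriminant $(-1-i)^2(-1+i)^2(2i)^2=-16$, so $\Delta_C=-256$ and $C$ has good reduction outside $2$. Modulo $3$ the values of the cubic at $\xi=0,1,2$ are $1,1,0$, which gives $2+2+1+1=6$ points, so the trace of Frobenius is $4-6=-2$, with $(-2)^2-4\cdot3=-8$. Modulo $5$ the values at $0,\dots,4$ are $1,4,0,0,0$, which gives $2+2+1+1+1+1=8$ points and trace $6-8=-2$, with $(-2)^2-4\cdot5=-16$. Neither trace is divisible by the prime, so both reductions are ordinary; if $C$ had complex multiplication by an imaginary quadratic field, this field would embed in the geometric endomorphism algebras of both reductions, which are $\mathbb Q(\sqrt{-2})$ and $\mathbb Q(i)$. These are different, so $C$ has no complex multiplication. By Serre (*Abelian $\ell$-adic representations*, Ch. IV), the image $I$ of $\rho_C:G_{\mathbb Q}\to GL(T_2C)\cong GL_2(\mathbb Z_2)$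 is open.

**Step 2: $T_2C$ as a quotient of a subgroup of $F$.** The map $t=\xi^4:C\to\mathbb P^1$ has degree $8$. The double cover $\xi$ branches at $-1,\pm i,\infty$, whose fourth powers are $1,1,1,\infty$, and $\xi\mapsto\xi^4$ branches over $0,\infty$. So $t$ is unramified outside $0,1,\infty$. The field $\overline{\mathbb Q}(C)$ is a quadratic extension of $\overline{\mathbb Q}(\xi)$, which is cyclic of degree $4$ over $\overline{\mathbb Q}(t)$, so its Galois closure over $\overline{\mathbb Q}(t)$ has 2-power degree, and $\overline{\mathbb Q}(C)\subset\Omega^{(2)}$ is the fixed field of an open $H\subset F$ of index $8$. The covering $[2^k]:C\to C$ is unramified and Galois with group $C[2^k]$, acting by translations. Let $M_k$ be the function field of the upper curve, as an extension of $\overline{\mathbb Q}(C)$. The conjugates of $M_k$ over $\overline{\mathbb Q}(t)$ become Galois of 2-power degree over the Galois closure of $\overline{\mathbb Q}(C)$, so their compositum has 2-power degree, and $M_k\subset\Omega^{(2)}$. Take the $M_k$ as a tower with union $M_\infty$; a translation by $Q$ on level $k+1$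 induces translation by $2Q$ on level $k$. So $\operatorname{Gal}(M_\infty/\overline{\mathbb Q}(C))=T_2C$, and we get a surjection $H^{ab}\to T_2C$.

**Step 3: Galois acts on this quotient by $\rho_C$.** Let $\sigma\in G_{\mathbb Q}$. Since $C$ and all $[2^k]$ are defined over $\mathbb Q$, $\sigma$ acts on $M_\infty$ through coefficients. Let $\tau\in\operatorname{Gal}(\Omega^{(2)}/\mathbb Q(t))$ extend this action. Then $\tau$ preserves $\overline{\mathbb Q}(C)$, so $\tau$ normalizes $H$. Write $h^\sigma$ for the coefficient action, so $h^\sigma(\sigma(R))=\sigma(h(R))$ at points $R$. If $h\mapsto h(\,\cdot+Q)$ is the deck transformation of $Q\in C[2^k]$, its conjugate by $\tau$ sends a function $h=h_1^\sigma$ to the function with value $\sigma(h_1(R+Q))=h(\sigma(R)+\sigma(Q))$ at $\sigma(R)$, so it is the deck transformation of $\sigma(Q)$. So conjugation by $\tau$ induces $\rho_C(\sigma)$ on $T_2C$.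

**Step 4: $P=\rho_C(\ker\rho_2)$ is finite.** Let $\sigma\in\ker\rho_2$. Then $\tau$ acts on $F$ as conjugation by some $g\in F$, and $g\in N_F(H)$. Since $|N_F(H)/H|$ divides $[F:H]=8$, $g^8\in H$. So $\tau^8$ acts on $H$ as conjugation by an element of $H$, hence trivially on $H^{ab}$, and $\rho_C(\sigma)^8=1$. So $P$ has exponent dividing $8$. If $1\ne u=1+2^kA\in1+4M_2(\mathbb Z_2)$ with $k\ge2$ and $A\not\equiv0$ modulo $2$, then $u^2=1+2^{k+1}(A+2^{k-1}A^2)$ has the same shape with $k+1$, so no 2-power of $u$ is $1$. Hence $P$ meets $1+4M_2(\mathbb Z_2)$ trivially, embeds in $GL_2(\mathbb Z/4)$, and is finite.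

**Step 5: non-solvability.** The group $\operatorname{Gal}(\Omega_2/\mathbb Q)=G_{\mathbb Q}/\ker\rho_2$ surjects onto $I/P$. If it were solvable of derived length $k$, the derived subgroup $I^{(k)}$ would lie in $P$ and be finite. But $I$, being open, contains
$$\begin{pmatrix}1&2^m\\0&1\end{pmatrix}\quad\text{and}\quad\begin{pmatrix}1&0\\2^m&1\end{pmatrix}$$
for some $m\ge1$. These generate a free group of rank $2$ (Sanov), all of whose derived subgroups are infinite. This is a contradiction, so $\operatorname{Gal}(\Omega_2/\mathbb Q)$ is not solvable.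

**Step 6: unbounded derived lengths.** By part 1, and since $\Omega_2/\mathbb Q$ is Galois, $\Omega_2$ is the compositum of the fields $K_\phi^{\rm gal}$, so $\operatorname{Gal}(\Omega_2/\mathbb Q)$ embeds in the product of the groups $\operatorname{Gal}(K_\phi^{\rm gal}/\mathbb Q)$. If these were all solvable of derived length $\le k$, so would be their product and $\operatorname{Gal}(\Omega_2/\mathbb Q)$, contrary to Step 5. So the derived lengths are unbounded. $\blacksquare$
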